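# A reinforced game of broken telephone, and why it learns to win

## 1. Two players, eight balls

Two players sit in a circle. A bit $m_0\in\{0,1\}$ is chosen by a fair coin and told to Player 0. Player 0 owns two urns, labeled $0$ and $1$; hearing $m_0$, it draws a ball from urn $m_0$. Each ball carries a bit as its type, and the type $m_1$ of the drawn ball is told to Player 1. Player 1 also owns urns $0$ and $1$, draws from urn $m_1$, and announces the type $m_2$ of its ball. The round is won if $m_2=m_0$. After a win each player puts one extra ball of the type it drew into the urn it drew from. After a loss nothing changes. Initially every urn holds one ball of each type.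

Record Player $k$'s urns in a matrix $V^k$ whose rows are the urns and whose columns are the types. Let $P_k$ be $V^k$ with its rows normalized to sum $1$. At the start
$$V^0=V^1=\begin{pmatrix}1&1\\1&1\end{pmatrix},$$
and the first round is won with probability $\frac12$. Given a win, the four pairs $(m_0,m_1)$ are equally likely. Suppose it was $(0,0)$. Then
$$V^0=V^1=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad P_0=P_1=\begin{pmatrix}2/3&1/3\\1/2&1/2\end{pmatrix}.$$
The next win has $(m_0,m_1)=(i,j)$ with probability proportional to $P_0(i,j)P_1(j,i)$. These weights are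
$$(0,0):\tfrac{16}{36},\qquad (0,1):\tfrac{6}{36},\qquad(1,0):\tfrac6{36},\qquad(1,1):\tfrac9{36},$$
with sum $\frac{37}{36}$, so the win probability of a round is now $\frac12\cdot\frac{37}{36}=\frac{37}{72}$, slightly above $\frac12$.

There is a quick way to see the $\frac{37}{36}$. The sum of the weights is $\operatorname{tr}(P_0P_1)$, and a $2\times 2$ stochastic matrix has trace $1+\det$. Put $\lambda_k=\det P_k=P_k(0,0)-P_k(1,0)$ and $S=\lambda_0\lambda_1$. Here $\lambda_0=\lambda_1=\frac16$, $S=\frac1{36}$, and the win probability is $\frac{1+S}2$.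

What does the next win do to $S$? If its pair is $(0,0)$, both matrices become $\begin{pmatrix}3&1\\1&1\end{pmatrix}$, $\lambda_k=\frac14$ and $S=\frac1{16}$. If it is $(1,1)$, they become $\begin{pmatrix}2&1\\1&2\end{pmatrix}$, $\lambda_k=\frac13$ and $S=\frac19$. If it is $(0,1)$, then $V^0=\begin{pmatrix}2&2\\1&1\end{pmatrix}$, $\lambda_0=0$ and $S=0$: the progress is wiped out. The pair $(1,0)$ also gives $S=0$. So after the next win $S$ has mean
$$\tfrac{16}{37}\cdot\tfrac1{16}+\tfrac{9}{37}\cdot\tfrac19=\tfrac{2}{37}>\tfrac1{36}.$$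
On average $S$ grows, but it can return to $0$.

Had the first winning pair been $(0,1)$, we would have
$V^0=\begin{pmatrix}1&2\\1&1\end{pmatrix}$, $V^1=\begin{pmatrix}1&1\\2&1\end{pmatrix}$ and $\lambda_0=\lambda_1=-\frac16$: again $S=\frac1{36}$. Now both players tend to flip the bit, and two flips cancel. So there are two ways to become good at this game: both repeat, or both flip.

With two players $V^1$ is always the transpose of $V^0$, so $\lambda_0$ and $\lambda_1$ have the same sign and $S\ge0$. With three players this protection is gone. Play with Players $0,1,2$ from all ones, and let the first three winning messages $(m_0,m_1,m_2)$ be $(0,0,0)$, $(0,1,1)$, $(0,1,0)$. Player $0$ then drew the pairs $00,01,01$, Player 1 drew $00,11,10$, and Player 2 drew $00,10,00$, so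
$$V^0=\begin{pmatrix}2&3\\1&1\end{pmatrix},\quad V^1=\begin{pmatrix}2&1\\2&2\end{pmatrix},\quad V^2=\begin{pmatrix}3&1\\2&1\end{pmatrix},\qquad (\lambda_0,\lambda_1,\lambda_2)=\big(-\tfrac1{10},\tfrac16,\tfrac1{12}\big).$$
Here $S=\lambda_0\lambda_1\lambda_2=-\frac1{720}$, and the next round is more likely lost than won.

So we ask: do the players almost surely learn to win in the long run? If so, which combinations of repeaters and flippers arise, and how likely is each?

## 2. The game with $L$ players and the two theorems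

Fix $L\ge2$. Players and positions are indexed by $k$ mod $L$. The symbol at position $k$ takes two values, called $k$ and $k'$ in the original formulation and called $0$ and $1$ here. Player $k$ has urns $0$ and $1$, and its balls have types $0,1$, which are symbols at position $k+1$. Let $V^k_{ij}$ be the number of balls of type $j$ in urn $i$ of Player $k$. In the original start all $V^k_{ij}=1$.

In round $n$, $m_0$ is chosen uniformly at random. For $k=0,\dots,L-1$ in turn, Player $k$ draws from urn $m_k$, using fresh independent randomness, and gets type $m_{k+1}=j$ with probability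
$$P_k(m_k,j),\qquad P_k(i,j)=\frac{V^k_{ij}}{V^k_{i0}+V^k_{i1}}.$$
If $m_L=m_0$ (a win), then $V^k_{m_km_{k+1}}$ increases by one for every $k$. If $m_L\ne m_0$, nothing changes. Every player always has the same total number of balls, $T_n$ after $n$ rounds. Let $W_n$ be the number of wins in the first $n$ rounds, so $W_n=T_n-4$ for the original start. Player $k$'s view is
$$B_k(n)=\tfrac1{T_n}\big(V^k_{00},V^k_{01},V^k_{10},V^k_{11}\big).$$

The work "Broken Telephone, An Analysis Of A Reinforced Process" (https://repository.upenn.edu/bitstreams/ad4a4a81-9f5a-4a7d-8424-e8731dd6255d/download) states, as Conjecture 3.1, what the next theorem asserts.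

**Theorem 1.** For every $L\ge 2$, Conjecture 3.1 holds. That is, from the original start, with probability $1$, $W_n/n\to1$. Furthermore this occurs in one of $2^{L-1}$ specific ways, each with probability $2^{-(L-1)}$. These are the ways in which each view $B_k$ tends to $(\frac12,0,0,\frac12)$ or $(0,\frac12,\frac12,0)$, and the number of players whose views tend to $(0,\frac12,\frac12,0)$ is even.

The proof works for more general starts.

**Definition (balanced counts).** Real counts $V^k_{ij}>0$ are balanced if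
$$\sum_iV^k_{ij}=\sum_{j'}V^{k+1}_{jj'}\qquad\text{for all }k\text{ mod }L\text{ and all }j. \tag{1}$$
In words: the column sums of Player $k$ are the row sums of Player $k+1$.

All ones is balanced. So is the three-player state above: Player 0 has row sums $(5,2)$ and column sums $(3,4)$, Player 1 has row sums $(3,4)$ and column sums $(4,3)$, Player 2 has row sums $(4,3)$ and column sums $(5,2)$. Summing (1) over $j$ shows that all players have the same total. A win preserves (1): it adds one ball to column $m_{k+1}$ of Player $k$ and one to row $m_{k+1}$ of Player $k+1$, and this closes up around the circle because $m_L=m_0$.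

Put $\lambda_k=P_k(0,0)-P_k(1,0)=\det P_k$ and $S=\prod_k\lambda_k$.

**Theorem 2.** Start from any balanced counts.

1. Almost surely $W_n/n\to1$, and $(\lambda_k)_k\to(\epsilon_k)_k\in\{\pm1\}^L$ with $\prod_k\epsilon_k=1$. Moreover $B_k\to(\frac12,0,0,\frac12)$ if $\epsilon_k=1$ and $B_k\to(0,\frac12,\frac12,0)$ if $\epsilon_k=-1$.
2. Each of the $2^{L-1}$ sign patterns with product $1$ has positive probability.
3. Call a ball of type $j$ in urn $i$ of Player $k$ *wrong* if $(-1)^{i+j}\neq\epsilon_k$. Almost surely only finitely many wrong balls are ever added. If $w<\infty$ is the final total number of wrong balls over all players, then $\frac{n-W_n}{\log n}\to w$ almost surely. For the original start, $w\in\{2L,2L+2,\dots\}$ and $P(w=2L)>0$.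

From now on we assume only (1).

## 3. Textbook facts

We use the following.

* (T1) A square-integrable martingale $M$ with respect to $(\mathcal G_n)$ converges a.s. on the event $\{\sum_nE[(\Delta M_{n+1})^2|\mathcal G_n]<\infty\}$. In particular an $L^2$-bounded martingale converges a.s.
* (T2) For adapted events $E_n$ with $p_n=P(E_n|\mathcal F_{n-1})$: a.s., if $\sum p_n<\infty$, only finitely many $E_n$ occur; if $\sum p_n=\infty$, then $\sum_{i\le n}\mathbf 1_{E_i}\big/\sum_{i\le n}p_i\to1$.
* (T3) Azuma–Hoeffding: if $(d_q)$ are martingale differences after a $\sigma$-field $\mathcal G$, with $|d_q|\le c_q$ and $c_q$ deterministic, then $P(|\sum d_q|>t\,|\,\mathcal G)\le2e^{-t^2/(2\sum c_q^2)}$.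
* (T4) Lévy's 0–1 law: $P(E|\mathcal G_n)\to\mathbf 1_E$ a.s. for $E$ in the limit $\sigma$-field.
* (T5) Paley–Zygmund: if $Y\ge0$ and $0<EY^2<\infty$, then $P(Y\ge\frac12EY)\ge\frac14(EY)^2/E[Y^2]$. The conditional version holds too.

## 4. The chain at winning times and its drift field

**Step 4.1 (win probability).** This step lets us ignore lost rounds. A round wins with the cyclic path $m=(m_0,\dots,m_{L-1})$, $m_L=m_0$, with probability $\frac12\prod_kP_k(m_k,m_{k+1})$. Summing over $m$, the win probability is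
$$\tfrac12\operatorname{tr}(P_0\cdots P_{L-1})=\tfrac12(1+S).$$
Since all $P_k(i,j)>0$, $|\lambda_k|<1$ and $S>-1$. As long as no win occurs this probability stays constant and positive, so another win comes a.s.; hence $W_n\to\infty$ a.s. We therefore look at the process only at win times and index it by the common total $T\in T_{\rm init}+\mathbb N$. With its natural filtration $\mathcal G_T$ it is a Markov chain in which the path $m$ is chosen with probability $\prod_kP_k(m_k,m_{k+1})/(1+S)$. We call this the path law.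

**Step 4.2 (coordinates for one player).** We want few coordinates with a clear meaning. Write $x^k_{ij}=V^k_{ij}/T$. For fixed $k$ let $r=r^k$ be the row sums of $x^k$ and $r'=r^{k+1}$. By (1) the column sums of $x^k$ are $r'$; equivalently $r'=rP_k$. Put
$$v_k=r_0r_1,\quad u_k=r_0-r_1,\quad (\alpha,\beta,\gamma,\delta)=(x_{00},x_{01},x_{10},x_{11}),\quad c_k=\alpha\delta-\beta\gamma,\quad \varepsilon_{ij}=(-1)^{i+j}.$$
So $4v_k=1-u_k^2$. A prime on $u,v$ means index $k+1$, and we drop $k$ when it is fixed. Then
$$x_{ij}=r_ir_j'+\varepsilon_{ij}c,\qquad\lambda_k=c_k/v_k. \tag{2}$$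
Indeed $\alpha-(\alpha+\beta)(\alpha+\gamma)=\alpha(1-\alpha-\beta-\gamma)-\beta\gamma=c$, and the other entries follow because row and column sums are $r$ and $r'$. Also $\frac\alpha{r_0}-\frac\gamma{r_1}=\frac{\alpha(\gamma+\delta)-\gamma(\alpha+\beta)}{r_0r_1}=\frac cv$. For example, $V=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ has $r=r'=(\frac35,\frac25)$, $u=\frac15$, $v=\frac6{25}$, $c=\frac1{25}$ and $\lambda=\frac16$.

**Step 4.3 (law of one player's pair).** We compute the probability $\pi^k_{ij}$ that the next win adds a ball at $(i,j)$ for Player $k$. Let $Q_k=P_{k+1}\cdots P_{L-1}P_0\cdots P_{k-1}$, which carries a symbol from position $k+1$ around to position $k$. Then $\pi^k_{ij}=P_k(i,j)Q_k(j,i)/(1+S)$. The matrix $Q_k$ is stochastic, $r'Q_k=r$, and its determinant is $\mu_k:=\prod_{l\ne k}\lambda_l$. So $Q_k(0,0)-Q_k(1,0)=\mu_k$ and $r_0'Q_k(0,0)+r_1'Q_k(1,0)=r_0$, which gives $Q_k(0,0)=r_0+\mu_kr_1'$ and $Q_k(1,0)=r_0-\mu_kr'_0$. In all cases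
$$Q_k(j,i)=r_i+\varepsilon_{ij}\mu_kr'_{1-j}. \tag{3}$$

**Step 4.4 (drift field).** When a pair $e$ is added, $x_{T+1}-x_T=(e-x_T)/(T+1)$, so the mean displacement of $x^k_{ij}$ is proportional to $\pi^k_{ij}-x^k_{ij}$. Put $X^k_{ij}=(1+S)(\pi^k_{ij}-x^k_{ij})$ and $\kappa_k=\mu_k/v_k$; then $S=\lambda_k\mu_k=\kappa_kc_k$. By (3), and since $v=r_ir_{1-i}$,
$$X_{ij}=x_{ij}\Big(\varepsilon_{ij}\frac{\mu r'_{1-j}}{r_i}-S\Big)=\kappa x_{ij}\big(\varepsilon_{ij}r_{1-i}r'_{1-j}-c\big). \tag{4}$$
Insert $r_{1-i}r'_{1-j}=x_{1-i,1-j}-\varepsilon_{ij}c$ from (2):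
$$X_{00}=\kappa(\alpha\delta-2c\alpha),\quad X_{01}=-\kappa(\beta\gamma+2c\beta),\quad X_{10}=-\kappa(\beta\gamma+2c\gamma),\quad X_{11}=\kappa(\alpha\delta-2c\delta). \tag{5}$$
For a function $f$ of the state write $Xf=\sum_{k,i,j}X^k_{ij}\,\partial f/\partial x^k_{ij}$. Since $\sum_{ij}X^k_{ij}=\kappa(2c-2c)=0$, $Xf$ depends only on the restriction of $f$ to the product of simplices.

## 5. Four quantities with explicit drift

**Step 5.1 (row imbalance).** This measures how unevenly the two symbols are used. By (5), $Xr_0=\kappa(\alpha\delta-\beta\gamma-2cr_0)=\kappa c(1-2r_0)=-Su$, so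
$$Xu_k=-2Su_k. \tag{6}$$

**Step 5.2 (fidelity).** We compute the drift of $\lambda_k$ and $S$. Put $p_0=P_k(0,0)$ and $p_1=P_k(1,0)$. By (2),
$$p_0=r_0'+\lambda r_1,\quad 1-p_0=r_1'-\lambda r_1,\qquad p_1=r_0'-\lambda r_0,\quad 1-p_1=r_1'+\lambda r_0.$$
Since $p_0=x_{00}/r_0$ and $p_1=x_{10}/r_1$, (4) and $Xr_0=-Xr_1=-S(r_0-r_1)$ give
$$Xp_0=p_0\Big(\frac{X_{00}}{x_{00}}-\frac{Xr_0}{r_0}\Big)=p_0\Big(\frac{\mu r_1'}{r_0}-S+\frac{S(r_0-r_1)}{r_0}\Big)=\frac{\mu p_0}{r_0}(r_1'-\lambda r_1)=\frac{\mu p_0(1-p_0)}{r_0},$$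
$$Xp_1=p_1\Big(\frac{X_{10}}{x_{10}}-\frac{Xr_1}{r_1}\Big)=p_1\Big(-\frac{\mu r_1'}{r_1}-S-\frac{S(r_0-r_1)}{r_1}\Big)=-\frac{\mu p_1}{r_1}(r_1'+\lambda r_0)=-\frac{\mu p_1(1-p_1)}{r_1},$$
where we used $S=\lambda\mu$. Subtracting,
$$X\lambda_k=\mu_kH_k,\quad H_k=\frac{p_0(1-p_0)}{r_0}+\frac{p_1(1-p_1)}{r_1}>0,\qquad X\lambda_k^2=2SH_k,\qquad XS=\sum_k\mu_k^2H_k\ge0. \tag{7}$$
This is the growth of $S$ that we saw in Section 1.

**Step 5.3 (the function $J$).** This step produces a function of one player's state whose logarithm has the same drift $2S$ for every player. Let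
$$\psi(p,q)=\int_0^1\frac{dt}{tp+(1-t)q},\qquad J_k=\psi(\alpha,\delta)+\psi(\beta,\gamma).$$
The function $\psi$ is homogeneous of degree $-1$, so $p\psi_p+q\psi_q=-\psi$. Also $\psi_p+\psi_q=-\int_0^1(tp+(1-t)q)^{-2}dt=-\frac1{pq}$. By (5),
$$X\psi(\alpha,\delta)=\kappa\big[\alpha\delta(\psi_p+\psi_q)-2c(\alpha\psi_p+\delta\psi_q)\big]=\kappa(-1+2c\,\psi(\alpha,\delta)),$$
$$X\psi(\beta,\gamma)=-\kappa\big[\beta\gamma(\psi_p+\psi_q)+2c(\beta\psi_p+\gamma\psi_q)\big]=\kappa(1+2c\,\psi(\beta,\gamma)).$$
Adding, $XJ_k=2\kappa cJ_k=2SJ_k$, that is,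
$$X\log J_k=2S\qquad\text{for every }k. \tag{8}$$

**Example (symmetric states).** Suppose $u_l=0$ for all $l$. Then $\alpha=\delta=\frac14+c$, $\beta=\gamma=\frac14-c$ and $\lambda=4c$, so
$$J_k=\frac1{\frac14+c}+\frac1{\frac14-c}=\frac8{1-\lambda_k^2}.$$
We can check (8) against (7): $p_0=\frac{1+\lambda}2$, $p_1=\frac{1-\lambda}2$, $H_k=1-\lambda_k^2$, and $X\log\frac{8}{1-\lambda_k^2}=\frac{2\lambda_k\mu_kH_k}{1-\lambda_k^2}=2S$.

## 6. From drift to almost sure convergence

To use the signs in (7) we need to know that everything except the drift sums to something convergent, even where entries of $x$ are near $0$. For a kind of ball $A=(k,i,j)$ let $D_A=V_A\,\partial/\partial V_A$.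

**Lemma 1.** Let $f$ be $C^2$ on the positive orthant of all counts, homogeneous of degree $0$ under common scaling, with $|D_Af|\le C_f$ and $|D_AD_{A'}f|\le C_f$ for all kinds $A,A'$. Then
$$f(V_{T+1})-f(V_T)=\frac1T\,\frac{Xf}{1+S}+\Delta M_{T+1}+\varrho_{T+1}, \tag{9}$$
where $M$ is an $L^2$-bounded martingale (so it converges a.s.) and $\sum_T|\varrho_T|$ is bounded by a deterministic constant.

**Proof.** Let $e$ be the added vector; it has one chosen kind per player. We have $\partial_A\partial_{A'}f=(D_AD_{A'}f-\delta_{AA'}D_Af)/(V_AV_{A'})$. So the second derivative of $t\mapsto f(V+te)$, $0\le t\le 1$, is a sum of these terms over chosen $A,A'$. Since $\frac1{V_AV_{A'}}\le\frac12(V_A^{-2}+V_{A'}^{-2})$ and counts only increase along the segment, it is at most $2C_fL\sum_{A\text{ chosen}}V_A^{-2}$, with $V$ taken before the step. Each time $A$ is chosen, $V_A$ grows by one, so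
$$\sum_T\sum_{A\text{ chosen}}V_A^{-2}\le\sum_A\sum_{j\ge0}(V_A(\text{init})+j)^{-2}<\infty,$$
a deterministic bound. This controls the Taylor remainder $\varrho$. The first-order term $\Phi=\sum_{A\text{ chosen}}\partial f/\partial V_A$ satisfies $\Phi^2\le C_f^2L\sum_{A\text{ chosen}}V_A^{-2}$, so $M$ with $\Delta M_{T+1}=\Phi-E[\Phi|\mathcal G_T]$ is $L^2$-bounded. Finally, by homogeneity $\partial f/\partial V_A$ at $V$ is $\frac1T\partial f/\partial x_A$ at $x$, and $\sum_Ax_A\partial_{x_A}f=0$. Hence $E[\Phi|\mathcal G_T]=\frac1T\sum_A\pi_A\partial_{x_A}f=\frac1T\sum_A(\pi_A-x_A)\partial_{x_A}f=\frac1T\frac{Xf}{1+S}$. $\square$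

**Definition (tame).** A family of positive smooth functions $g$ of the counts is tame if $|D_Ag|\le Cg$ and $|D_AD_{A'}g|\le Cg$ with one constant $C$ for the family.

For example, $g=P_k(0,0)=V^k_{00}/(V^k_{00}+V^k_{01})$ has $D_{(k,0,0)}g=g(1-g)$ and $D_{(k,0,1)}g=-g(1-g)$, both at most $g$ in size. In general, coordinates $V_A$ are tame. Sums with positive coefficients, and integrals over a parameter, of a tame family are tame with the same $C$, since the bounds are linear in $g$. Products of two tame functions are tame by the Leibniz rule. Reciprocals are tame, because $D_A\frac1g=-\frac{D_Ag}g\cdot\frac1g$ and $D_AD_{A'}\frac1g=\big(\frac{2D_Ag\,D_{A'}g}{g^2}-\frac{D_AD_{A'}g}g\big)\frac1g$. If $g$ is tame, then $f=\log g$ has bounded $D_Af=\frac{D_Ag}g$ and $D_AD_{A'}f=\frac{D_AD_{A'}g}g-\frac{D_Ag\,D_{A'}g}{g^2}$. If $g$ is tame and bounded, then $D_Ag$ and $D_AD_{A'}g$ are bounded.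

Hence Lemma 1 applies to the following functions.

* $S$ and $\lambda_k^2$: polynomials in the $P_k(i,j)$, which are tame and bounded by $1$.
* $u_k$ and $u_k^2$: $u_k$ is the difference of two row proportions, which are tame and bounded.
* $\log(1+S)$: $1+S=\operatorname{tr}(P_0\cdots P_{L-1})=\sum_m\prod_kP_k(m_k,m_{k+1})$ is a sum of products of tame functions.
* $\log J_k$, extended to all counts as $\log\big((\sum_{ij}V^k_{ij})J(V^k)\big)$, of degree $0$: $J$ is a sum of integrals over $t\in[0,1]$ of reciprocals of the linear forms $tp+(1-t)q$, which are uniformly tame.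

## 7. $S$ converges, and its limit is $0$ or $1$

**Step 7.1 ($S$ converges to a limit above $-1$).** By Lemma 1 and (7), $S_T$ is a convergent sequence plus a nondecreasing one. It is bounded, so $S_T\to S_\infty$ a.s. Also $X\log(1+S)=XS/(1+S)\ge0$, so Lemma 1 bounds $\log(1+S_T)$ from below a.s. Hence $S_\infty>-1$ a.s.

**Step 7.2 (a nonzero limit must be $1$).** We claim that a.s. on $\{S_\infty\ne0\}$: $S_\infty=1$, and $u_k\to0$ and $\lambda_k^2\to1$ for all $k$. On this event $S$ eventually has a fixed sign and $|S|\ge\eta$ for some $\eta>0$. By (6), $Xu_k^2=-4Su_k^2$ eventually has constant sign. Since $u_k^2$ is bounded, Lemma 1 shows that $u_k^2$ converges and that the sum of its drift terms converges, so $\sum_Tu_k^2/T<\infty$. As $\sum1/T=\infty$, the limit of $u_k^2$ is $0$. Likewise $X\lambda_k^2=2SH_k$ eventually has constant sign, so $\lambda_k^2$ converges and $\sum_TH_k/T<\infty$. Hence $H_k\to0$ along a subsequence. As $r_0,r_1\le1$, along it $p_0(1-p_0)\to0$ and $p_1(1-p_1)\to0$. Also $r_0p_0+r_1p_1=r_0'$ with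 $r_0,r_1,r_0'\to\frac12$, so $p_0+p_1\to1$. So along the subsequence $|\lambda_k|=|p_0-p_1|\to1$, and therefore $\lambda_k^2\to1$. This holds for every $k$, so $|S_\infty|=1$; since $S_\infty>-1$, $S_\infty=1$.

What remains is the heart of the matter.

**Proposition 3.** $P(S_\infty=0)=0$.

## 8. Where linearization at $S=0$ stops

Use $(u_l,\lambda_l)_l$ as coordinates of a balanced state. The drift is $Xu_l=-2Su_l$, $X\lambda_k=\mu_kH_k$. Suppose exactly two of the $\lambda$'s vanish, $\lambda_a=\lambda_b=0$, and put $\bar\mu=\prod_{l\ne a,b}\lambda_l\neq0$. Near such a point the linear part in the directions $(\lambda_a,\lambda_b)$ is $\lambda_a\mapsto\bar\mu H_a\lambda_b$, $\lambda_b\mapsto\bar\mu H_b\lambda_a$, with eigenvalues $\pm|\bar\mu|\sqrt{H_aH_b}$. This is a saddle, and the sensible attempt is to show that random kicks push the process off the stable direction.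

The attempt stops where three or more of the $\lambda$'s vanish. Then every $\mu_k$ has at least two vanishing factors and $S$ at least three, so all first derivatives of $Xu_l$ and $X\lambda_k$ are zero there: the linearization is identically $0$. For $L\ge3$ the game even starts at such a point. There is a second difficulty: points with $S=0$ can lie near the boundary of the simplices, where there is no uniform lower bound on the noise.

The symmetric states of Section 5 suggest a way around the first difficulty. There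
$$X\big(-\tfrac12\log(1-\lambda_k^2)\big)=S\quad\text{for every }k,$$
so the difference of two of these quantities has drift exactly zero, however many of the $\lambda$'s vanish. A driftless quantity that is still noisy should not converge to one prescribed value. But the noise leaves the slice $u=0$ at once, so we need such a quantity on all states. We build it from $J$ in Section 10. Before that, $J$ also removes the boundary difficulty.

## 9. On $\{S_\infty=0\}$ the state stays away from the boundary

**Step 9.1 (the minimum of $J$ for given row and column sums).** We need to know what $J$ measures. Describe Player $k$'s state by $(u,u',c)$. By (2), increasing $c$ increases $\alpha,\delta$ and decreases $\beta,\gamma$ at unit rate, so with $\psi_p+\psi_q=-\frac1{pq}$,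
$$\partial_cJ=-\frac1{\alpha\delta}+\frac1{\beta\gamma}=\frac c{\alpha\beta\gamma\delta}. \tag{10}$$
The states $(u,u',tc)$, $0\le t\le1$, stay in the open simplex: their entries $r_ir_j'+\varepsilon_{ij}tc=(1-t)r_ir'_j+tx_{ij}$ are convex combinations of positive numbers. So $J\ge N(u,u'):=J|_{c=0}$, with equality iff $c=0$.

We compute $N$. Note $\psi(p,q)=\frac{\log p-\log q}{p-q}$ for $p\ne q$. At $c=0$, $\alpha-\delta=\frac{u+u'}2$, $\beta-\gamma=\frac{u-u'}2$, $\log\frac\alpha\delta=\ell+\ell'$ and $\log\frac\beta\gamma=\ell-\ell'$, where $\ell=\log\frac{1+u}{1-u}$ and $\ell'=\log\frac{1+u'}{1-u'}$. With $U=u^2$, $U'=u'^2$,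
$$N=\frac{2(\ell+\ell')}{u+u'}+\frac{2(\ell-\ell')}{u-u'}=\frac{4(u\ell-u'\ell')}{u^2-u'^2}=8\sum_{m\ge0}\frac1{2m+1}\sum_{i+j=m}U^iU'^j, \tag{11}$$
since $u\ell=2\sum_mU^{m+1}/(2m+1)$. By continuity the series is also valid for $u=\pm u'$. So $N$ is real analytic on $|u|,|u'|<1$, $J\ge N\ge8$, and $N\to\infty$ as $\max(|u|,|u'|)\to1$, because for instance $N\ge8\sum_mU^m/(2m+1)$.

**Step 9.2 (a bound on $J$ is a bound away from the boundary).** We have $t\alpha+(1-t)\delta\le\alpha+1-t$, so $J\ge\psi(\alpha,\delta)\ge\int_0^1\frac{dt}{\alpha+1-t}=\log\frac{1+\alpha}\alpha\ge\log\frac1\alpha$. The other entries are treated in the same way. Hence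
$$x^k_{ij}\ge e^{-J_k}. \tag{12}$$

**Lemma 2.** Almost surely on $\{S_\infty=0\}$: $\inf_{T,k,i,j}x^k_{ij}(T)>0$.

The reason is that $J_k$ grows like $e^{2\Theta}$ for a common $\Theta$, while $u_l$ behaves like $e^{-2\Theta}$. If $J$ were large, all $u_l$ would be small; and when in addition some $\lambda_k$ is small, $J_k$ is near its minimum $8$.

**Proof.** *Growth of $J$.* Put $\vartheta_T=S_T/(1+S_T)$ and $\Theta_T=\sum_{q<T}\vartheta_q/q$ (sum over win times $q$). By (8) and Lemma 1, for every $k$, $\log J_k(T)-2\Theta_T$ converges a.s. to a finite limit. On $\{S_\infty=0\}$, $\vartheta_T\to0$, so $e^{2|\Theta_T|}=T^{o(1)}$.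

*Decay of $u$.* One win changes $u_l$ by $u_l(T+1)-u_l(T)=(\chi-u_l(T))/(T+1)$ with $\chi=\pm1$, and by (6) the conditional mean of $\chi-u_l$ is $-2\vartheta_Tu_l$. So
$$u_l(T+1)=u_l(T)\Big(1-\frac{2\vartheta_T}{T+1}\Big)+\Delta M_{T+1},\qquad|\Delta M_{T+1}|\le\frac2{T+1}. \tag{13}$$
Fix $T_0\ge3$ and put $\omega_T=\prod_{T_0\le q<T}\big(1-\frac{2\vartheta_q\mathbf 1\{|S_q|\le1/4\}}{q+1}\big)^{-1}$. If $|S_q|\le\frac14$, then $|\vartheta_q|\le\frac13$, so $\omega_T$ is positive, bounded for each $T$, and $\mathcal G_{T-1}$-measurable. Consider $E=\{S_\infty=0\}\cap\{|S_q|\le\frac14\ \forall q\ge T_0\}$. On $E$, (13) gives $\omega_Tu_l(T)=u_l(T_0)+\sum_{T_0<q\le T}\omega_q\Delta M_q$, and $\omega_q=q^{o(1)}$. So on $E$ the square-integrable martingale $\sum\omega_q\Delta M_q$ has conditional quadratic variation at most $\sum4\omega_q^2/q^2<\infty$, and by (T1) it converges a.s. on $E$. Moreover $\log\omega_T-2\Theta_T$ converges on $E$, because $-\log(1-\frac{2\vartheta_q}{q+1})-\frac{2\vartheta_q}q=O(q^{-2})$. Letting $T_0$ vary,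 a.s. on $\{S_\infty=0\}$ every $u_le^{2\Theta}$ converges. Combined with the first part, every product $u_lJ_k$ converges to a finite limit, and $J_k/J_0$ converges in $(0,\infty)$.

*Contradiction if $J$ is unbounded.* Suppose $J_0(T_i)\to\infty$ along some $T_i\to\infty$. Then all $J_k(T_i)\to\infty$, and all $u_l(T_i)\to0$. Since $S\to0$, $\min_k|\lambda_k|\to0$; pass to a subsequence with a fixed $k$ and $\lambda_k(T_i)\to0$. Then $c_k=v_k\lambda_k\to0$, so by (2) $x^k(T_i)\to(\frac14,\frac14,\frac14,\frac14)$ and $J_k(T_i)\to8$, a contradiction. So $J_0$, and hence every $J_k$, is bounded, and (12) finishes the proof. $\square$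

For $d\in\mathbb N$ let $\mathcal K_d$ be the compact set of balanced states with all $x^k_{ij}\ge\frac1d$, and let $\Omega_d=\{S_\infty=0,\ x_T\in\mathcal K_d\ \forall T\}$. Lemma 2 says that up to a null set $\{S_\infty=0\}=\bigcup_d\Omega_d$. On $\mathcal K_d$, $1+S$ is continuous and positive, hence bounded away from $0$.

## 10. A clock for each player

Consider for a moment the noiseless flow in direction $X$, and measure its time by $\int S$. In this time $\log J_k$ has slope $2$ and $\log|u|,\log|u'|$ have slope $-2$, by (8) and (6). Pretend that Player $k$'s state had started with $c=0$, where $J=N(u,u')$, and had since run for a time $s$. Then now $Je^{-2s}=N(ue^{2s},u'e^{2s})$. This equation can be solved for $s$ at any state, and the solution is a clock that should advance at rate $S$, the same for all players. On symmetric states it reads $\frac12\log(J/8)=-\frac12\log(1-\lambda^2)$, the quantity of Section 8.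

**Step 10.1 (the clock is well defined and smooth).** For $|u|,|u'|<1$ and $J>0$ let $s=s(u,u',J)$ be the root of
$$\Gamma(s):=\log J-2s-\log N(ue^{2s},u'e^{2s})=0,\qquad e^{2s}\max(|u|,|u'|)<1. \tag{14}$$
Let $\mathcal N=(u\partial_u+u'\partial_{u'})\log N$ evaluated at $(ue^{2s},u'e^{2s})$. The coefficients in (11) are positive, so $\mathcal N\ge0$ and $\Gamma'=-2-2\mathcal N\le-2$. As $s\to-\infty$, $N\to8$ and $\Gamma\to+\infty$. At the right end of the domain $\Gamma\to-\infty$, because $N\to\infty$ there; if $u=u'=0$, the right end is $+\infty$, $N=8$, and again $\Gamma\to-\infty$. So the root exists and is unique. By the implicit function theorem it is $C^\infty$ in $(u,u',J)$, with $\partial_Js=\frac1{J(2+2\mathcal N)}>0$, and $s=0$ iff $J=N(u,u')$.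

**Step 10.2 (a smooth square root of the clock).** Near $c=0$ the clock behaves like a multiple of $c^2$; we need a coordinate that sees the sign of $c$. Since $s(u,u',N)=0$,
$$s=(J-N)\,g,\qquad g=\int_0^1\partial_Js\big(u,u',N+t(J-N)\big)\,dt>0,$$
and integrating (10) along $(u,u',tc)$,
$$J-N=c^2h,\qquad h=\int_0^1t\,(\alpha\beta\gamma\delta)^{-1}\big|_{(u,u',tc)}\,dt>0,$$
with $g,h$ smooth. For Player $k$ define
$$y_k=c_k\sqrt{h_kg_k},\qquad\theta_k=\frac1{v_k\sqrt{h_kg_k}}>0 .$$
Both are $C^\infty$ functions of $x^k$ in the open simplex. We have $y_k^2=s_k$, the clock of Player $k$; $y_k$ has the sign of $c_k$; and $\lambda_k=c_k/v_k=\theta_ky_k$.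

**Step 10.3 (all clocks run at rate $S$).** We check that the heuristic is exact. Differentiate (14) along $X$. Since $Xu=-2Su$, we have $X(ue^{2s})=ue^{2s}(2Xs-2S)$, and the same for $u'$, so $X\log N(ue^{2s},u'e^{2s})=\mathcal N(2Xs-2S)$. With (8), $2S-2Xs-\mathcal N(2Xs-2S)=0$, that is, $(2+2\mathcal N)(S-Xs)=0$. Hence
$$X(y_k^2)=S,\qquad Xy_k=\tfrac12\theta_k\mu_k. \tag{15}$$
The second identity follows for $c_k\neq0$ from $2y_kXy_k=S=\lambda_k\mu_k=\theta_ky_k\mu_k$. It then holds everywhere by continuity: balanced states are parametrized by $(u_l,c_l)_l$ in an open set, so $\{c_k\ne0\}$ is dense. In particular $X(y_a^2-y_b^2)=0$ for all players $a,b$.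

**Step 10.4 (sum and difference of two coordinates).** This diagonalizes the saddle of Section 8 exactly. For $a\ne b$ and $\iota=\pm1$ put $z^\iota=y_a+\iota y_b$ and $R=\frac{\theta_a\theta_b}{2(1+S)}\prod_{l\ne a,b}\lambda_l$. Since $\mu_a=\theta_by_b\prod_{l\ne a,b}\lambda_l$ and $\mu_b=\theta_ay_a\prod_{l\ne a,b}\lambda_l$, (15) gives
$$\frac{Xz^\iota}{1+S}=R\,(y_b+\iota y_a)=\iota R\,z^\iota. \tag{16}$$
The factor $R$ depends on the state, but the equation is linear in $z^\iota$ with no remainder.

## 11. The noise where two clocks read zero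

**Step 11.1 (gradient of $y_k$ at $c_k=0$).** The noise of $z^\iota$ comes from the derivatives of $y_a,y_b$ in the random direction. Put $f_k(i,j)=\nabla y_k\cdot(e_{ij}-x^k)$, defined at all states. At $c_k=0$ we have $\alpha\beta\gamma\delta=v^2v'^2$, so $h=\frac1{2v^2v'^2}$. There also $J=N$ and $s=0$, so $g=\frac1{2N(1+\mathcal N)}$. By (11), the operator $u\partial_u+u'\partial_{u'}$ multiplies the degree-$m$ term by $2m$, so
$$N(1+\mathcal N)=N+(u\partial_u+u'\partial_{u'})N=8\sum_{i,j}U^iU'^j=\frac8{(1-U)(1-U')}=\frac1{2vv'} .$$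
So $g=vv'$ and $hg=\frac1{2vv'}$. The derivative of $c=\alpha\delta-\beta\gamma$ in direction $e_{ij}-x$ is $\varepsilon_{ij}x_{1-i,1-j}-2c$, which at $c=0$ equals $\varepsilon_{ij}r_{1-i}r'_{1-j}$. At $c=0$ only the factor $c$ of $y=c\sqrt{hg}$ contributes to the derivative. Hence, with $\varphi^k_i=(-1)^ir^k_{1-i}/\sqrt{v_k}$,
$$f_k(i,j)=\tfrac1{\sqrt2}\,\varphi^k_i\,\varphi^{k+1}_j\qquad\text{when }c_k=0. \tag{17}$$
Under $r^k$, $\varphi^k$ has mean $\frac{r_0r_1-r_1r_0}{\sqrt{v}}=0$ and variance $\frac{r_0r_1^2+r_1r_0^2}v=1$.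

**Step 11.2 (how $P_l$ acts on $\varphi$).** This gives correlations along the circle. Put $\rho_l=c_l/\sqrt{v_lv_{l+1}}$; then $\rho_l$, $\lambda_l$, $y_l$ have the same sign. Since $\sum_i(-1)^i\varphi^l_i=1/\sqrt{v_l}$, (2) gives $\sum_{ij}x^l_{ij}\varphi^l_i\varphi^{l+1}_j=c_l/\sqrt{v_lv_{l+1}}=\rho_l$. The function $i\mapsto\sum_jP_l(i,j)\varphi^{l+1}_j$ has $r^l$-mean $\sum_jr^{l+1}_j\varphi^{l+1}_j=0$ on a two-point space, so it is a multiple of $\varphi^l$. Its inner product with $\varphi^l$ is $\rho_l$, so it equals $\rho_l\varphi^l$.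

**Step 11.3 (variance).** We compute the noise of $z^\iota$ at $y_a=y_b=0$. Let $F^\iota(x)$ be the variance of $f_a(m_a,m_{a+1})+\iota f_b(m_b,m_{b+1})$ under the path law at $x$; it is continuous in $x$. If $c_a=c_b=0$, then $S=0$, $P_a(i,\cdot)=r^{a+1}$ and $P_b(i,\cdot)=r^{b+1}$, and the path law is
$$r^{a+1}_{m_{a+1}}\prod_{l=a+1}^{b-1}P_l(m_l,m_{l+1})\;\cdot\; r^{b+1}_{m_{b+1}}\prod_{l=b+1}^{a-1}P_l(m_l,m_{l+1})$$
(players in cyclic order). So the segments $(m_{a+1},\dots,m_b)$ and $(m_{b+1},\dots,m_a)$ are independent Markov chains with marginals $r^l$. In $f_a$ the symbols $m_a$ and $m_{a+1}$ lie in different segments, and likewise in $f_b$. By (17), $Ef_a=Ef_b=0$ and $Ef_a^2=Ef_b^2=\frac12$. Iterating Step 11.2 along each segment,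
$$Ef_af_b=\tfrac12E\big[\varphi^{a+1}_{m_{a+1}}\varphi^b_{m_b}\big]\,E\big[\varphi^{b+1}_{m_{b+1}}\varphi^a_{m_a}\big]=\tfrac12\prod_{l\ne a,b}\rho_l .$$
Therefore
$$F^\iota=1+\iota\prod_{l\neq a,b}\rho_l\qquad\text{if }y_a=y_b=0. \tag{18}$$
By compactness, for each $d$ there is $\eta>0$ such that $F^\iota\ge\frac34+\iota\prod_{l\ne a,b}\rho_l$ on $\mathcal K_d\cap\{|y_a|,|y_b|\le\eta\}$, for all $a\neq b$ and $\iota=\pm1$.

For $L=2$ the product is empty and (18) reads $F^+=2$, $F^-=0$. The difference $y_0-y_1$ has no noise there. Indeed, from the original start $V^1$ is the transpose of $V^0$, and transposition fixes $c$ and $J$ and exchanges $u,u'$, so $y_0=y_1$ for all time. The sign $\iota$ must be chosen with care.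

**Step 11.4 (Taylor expansion inside $\mathcal K_d$).** Let $f$ be a smooth function on the product of open simplices. For $x_T\in\mathcal K_d$ and $T\ge1$ the segment $[x_T,x_{T+1}]$ lies in the compact convex set of points with all entries at least $\frac1d\cdot\frac T{T+1}\ge\frac1{2d}$. There $f$ has bounded first and second derivatives. With $x_{T+1}-x_T=(e-x_T)/(T+1)$,
$$f(x_{T+1})-f(x_T)=\frac1{T+1}\frac{Xf}{1+S}+\xi_{T+1}+e_{T+1},\quad E[\xi_{T+1}|\mathcal G_T]=0,\quad|\xi_{T+1}|\le\frac CT,\quad|e_{T+1}|\le\frac C{T^2}, \tag{19}$$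
where $C=C(f,d)$ and $\xi_{T+1}=\frac1{T+1}\big(\nabla f\cdot(e-x_T)-E[\nabla f\cdot(e-x_T)|\mathcal G_T]\big)$. For $f=z^\iota$, $E[\xi_{T+1}^2|\mathcal G_T]=F^\iota(x_T)/(T+1)^2$.

## 12. A noisy linear recursion has a nonzero normalized limit

**Lemma 3.** Let $C_0,b_0>0$ and $T_0\ge2$. For $T\in T_0+\mathbb N$ let
$$z_{T+1}=\Big(1+\frac{R_T}{T+1}\Big)z_T+\xi_{T+1}+e_{T+1}$$
be adapted to a filtration $(\mathcal G_T)$, with $R_T$ $\mathcal G_T$-measurable and
$$-\tfrac14\le R_T\le C_0,\quad E[\xi_{T+1}|\mathcal G_T]=0,\quad|\xi_{T+1}|\le\frac{C_0}T,\quad E[\xi_{T+1}^2|\mathcal G_T]\ge\frac{b_0}{T^2},\quad|e_{T+1}|\le\frac{C_0}{T^2}.$$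
Let $\omega_T=\prod_{T_0\le q<T}(1+\frac{R_q}{q+1})^{-1}$. Then $\omega_Tz_T$ converges a.s. to a finite limit, which is a.s. nonzero.

**Proof.** *Removing the coefficient.* With $Z_T=\omega_Tz_T$ we get $Z_{T+1}=Z_T+\omega_{T+1}(\xi_{T+1}+e_{T+1})$, and $\omega_{T+1}$ is $\mathcal G_T$-measurable. For $q\ge T$,
$$(T/q)^{C_0}\le\omega_q/\omega_T\le(q/T)^{1/3},$$
because $\log(1+\frac{C_0}{j+1})\le\frac{C_0}{j+1}$, $-\log(1-\frac1{4(j+1)})\le\frac1{3(j+1)}$ and $\sum_{T\le j<q}\frac1{j+1}\le\log\frac qT$.

*The tail of the series.* Fix $T$ and put $\mathcal M=\sum_{q\ge T}d_q$ with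
$$d_q=T^{1/2}\frac{\omega_{q+1}}{\omega_T}\xi_{q+1},\qquad|d_q|\le c_q:=T^{1/2}\Big(\frac{q+1}T\Big)^{1/3}\frac{C_0}q .$$
Since $(q+1)^{2/3}\le2q^{2/3}$ and $\sum_{q\ge T}q^{-4/3}\le4T^{-1/3}$, we have $\sum_{q\ge T}c_q^2\le8C_0^2$, independent of $T$. Similarly $\sum_{q\ge T}\omega_{q+1}|e_{q+1}|\le\omega_TT^{-1/3}\sum_{q\ge T}(q+1)^{1/3}C_0q^{-2}\le C\omega_T/T$. So both series converge a.s. and $Z_T\to Z_\infty$, with
$$Z_\infty=Z_T+\omega_TT^{-1/2}\mathcal M+\zeta_T,\qquad|\zeta_T|\le C\omega_T/T .$$

*Moments of $\mathcal M$.* We have $E[\mathcal M|\mathcal G_T]=0$. Applying (T3) to partial sums, integrating the tail bound against $4t^3\,dt$, and using Fatou's lemma, $E[\mathcal M^4|\mathcal G_T]\le C_2$ with $C_2$ independent of $T$. For $q\le2T$ we have $q+1\le3T$, and there are at least $T$ indices $q\in T+\mathbb N$ with $T\le q\le2T$. So by orthogonality of the $d_q$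
$$E[\mathcal M^2|\mathcal G_T]\ge T\sum_{T\le q\le2T}\Big(\frac T{q+1}\Big)^{2C_0}\frac{b_0}{q^2}\ge c_1:=\tfrac14\,3^{-2C_0}\,b_0>0 .$$

*Anti-concentration.* Let $x=Z_T/(\omega_TT^{-1/2})$, which is $\mathcal G_T$-measurable. By (T5) for $Y=(x+\mathcal M)^2$, whose conditional mean $x^2+E[\mathcal M^2|\mathcal G_T]$ is at least $c_1$,
$$P\big((x+\mathcal M)^2\ge\tfrac12c_1\,\big|\,\mathcal G_T\big)\ge\frac14\,\frac{(x^2+E[\mathcal M^2|\mathcal G_T])^2}{E[(x+\mathcal M)^4|\mathcal G_T]}\ge\frac14\,\frac{(x^2+c_1)^2}{8x^4+8C_2}\ge c_0:=\tfrac1{32}\min\Big(1,\frac{c_1^2}{C_2}\Big)>0 .$$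
For $T$ large (deterministically), $|\zeta_T|\le\frac12\sqrt{c_1/2}\,\omega_TT^{-1/2}$, so on the event above $Z_\infty\neq0$. Hence $P(Z_\infty=0|\mathcal G_T)\le1-c_0$ for all large $T$. By (T4) these conditional probabilities converge a.s. to $\mathbf 1_{\{Z_\infty=0\}}$, so $P(Z_\infty=0)=0$. $\square$

## 13. Proof of Proposition 3

Fix $d$; we show $P(\Omega_d)=0$. Let $\tau$ be the first $T$ with $x_T\notin\mathcal K_d$, so $\tau=\infty$ on $\Omega_d$. For smooth $f$, (19) shows that $\sum_T\mathbf 1_{\{\tau>T\}}\xi_{T+1}$ (over $T\ge1$) is an $L^2$-bounded martingale. So a.s. on $\Omega_d$ both $\sum\xi_{T+1}$ and $\sum e_{T+1}$ converge.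

**Step 13.1 (every $y_k^2$ converges).** This reduces the problem to counting zero limits. By (15) $y_a^2-y_b^2$ has zero drift, so by (19) it converges a.s. on $\Omega_d$. Since $|S|=\prod_l\theta_l|y_l|\to0$ with $\theta_l$ bounded below on $\mathcal K_d$, $\min_ly_l^2\to0$. Moreover $y_k^2-\min_ly_l^2=\max_l(y_k^2-y_l^2)$ converges. So every $y_k^2$ converges. Let $\mathcal Z=\{k:y_k\to0\}$; it is nonempty. For $k\notin\mathcal Z$, $y_k$ itself converges to a nonzero limit, because $|\Delta y_k|=O(1/T)$ makes its sign eventually constant.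

**Step 13.2 ($|\mathcal Z|=1$ is impossible).** Here the drift alone decides. If $\mathcal Z=\{a\}$, then $\mu_a=\prod_{l\ne a}\theta_ly_l$ eventually has constant sign and is bounded away from $0$. So the drift terms $\frac1{T+1}\frac{\theta_a\mu_a}{2(1+S)}$ of $y_a$ sum to $\pm\infty$, while the martingale and error parts converge and $y_a$ is bounded on $\mathcal K_d$. So a.s. this does not occur on $\Omega_d$.

**Step 13.3 (Lemma 3 applied to $z^\iota$).** This prepares the case $|\mathcal Z|\ge2$. Fix $a\ne b$ and consider $\Omega_d\cap\{a,b\in\mathcal Z\}$. With $\eta$ from Step 11.3, let $\mathcal E^\iota_T$ be the $\mathcal G_T$-measurable event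
$$x_T\in\mathcal K_d,\qquad|y_a|,|y_b|\le\eta,\qquad\iota R_T\ge-\tfrac14,\qquad\iota\prod_{l\ne a,b}\rho_l\ge-\tfrac14 .$$
On $\mathcal E^\iota_T$, $F^\iota\ge\frac12$, so $E[\xi_{T+1}^2|\mathcal G_T]\ge\frac1{2(T+1)^2}\ge\frac1{8T^2}$ for $f=z^\iota$. By (16) and (19), $z^\iota$ satisfies there the recursion of Lemma 3 with $\iota R_T$ in place of $R_T$. Since $|R|$ is bounded on $\mathcal K_d$, we may take $b_0=\frac18$ and a constant $C_0\ge1$ depending only on $d$.

The hypotheses of Lemma 3 must hold at all times, so we continue the process artificially once they fail. For fixed $T_0\ge2$ let $\tau'$ be the first $T\ge T_0$ at which $\mathcal E^\iota_T$ fails. Enlarge the probability space by independent fair signs $\sigma_T$. Take the process equal to $z^\iota_T$ for $T_0\le T\le\tau'$, and for $T\ge\tau'$ continue it with increments $\sigma_{T+1}/T$, with coefficient $0$ and $e=0$. It satisfies all hypotheses of Lemma 3 for the enlarged filtration, and it equals $z^\iota$ on $\{\tau'=\infty\}$. So a.s. on $\{\mathcal E^\iota_T\ \forall T\ge T_0\}$,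
$$z_T^\iota\prod_{T_0\le q<T}\Big(1+\frac{\iota R_q}{q+1}\Big)^{-1}\longrightarrow Z^\iota\neq0 .$$

**Step 13.4 ($\mathcal Z=\{a,b\}$ is impossible).** Here we follow the unstable direction of the saddle. The product $\prod_{l\ne a,b}\rho_l$ (equal to $1$ if $L=2$) eventually has a constant sign $\iota'$, and $R$ has the same sign, because $\rho_l$, $\lambda_l$ and $y_l$ have equal signs. So $\iota'R_T\ge0$ and $\mathcal E^{\iota'}_T$ holds for all $T\ge T_0$, for a suitable $T_0$. Then $\prod_{T_0\le q<T}(1+\frac{\iota'R_q}{q+1})\geq 1$, and by Step 13.3 $z^{\iota'}_T\not\to0$. This contradicts $y_a,y_b\to0$.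

**Step 13.5 ($|\mathcal Z|\ge3$ is impossible).** This is the case that linearization cannot see. Take $a,b\in\mathcal Z$ distinct. A third player $l\in\mathcal Z$ has $\rho_l,\lambda_l\to0$, so $\prod_{l\ne a,b}\rho_l\to0$ and $R_T\to0$. Hence both $\mathcal E^+_T$ and $\mathcal E^-_T$ hold for all $T\ge T_0$, for a suitable $T_0$, and then $|R_T|\le\frac14$. One sign of $\iota$ alone would not suffice: the sign of $R$ may vary, and the products of $1\pm\frac{R_q}{q+1}$ may tend to $0$. But in $z^+z^-$ the two factors compensate: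
$$y_a^2-y_b^2=z_T^+z_T^-=\big(Z^+Z^-+o(1)\big)\prod_{T_0\le q<T}\Big(1-\frac{R_q^2}{(q+1)^2}\Big).$$
The product converges to a positive limit, so $y_a^2-y_b^2$ has a nonzero limit. This contradicts $y_a,y_b\to0$.

Taking countable unions over $T_0$, $a$, $b$, we get $P(\Omega_d)=0$ for every $d\in\mathbb N$. Hence $P(S_\infty=0)=0$. $\square$

## 14. Limit patterns and their symmetry

**Step 14.1 (proof of Theorem 2(1)).** We read off the limits. By Sections 7 and 13, a.s. $S_T\to1$, $u_k\to0$ and $\lambda_k^2\to1$ for all $k$. Row counts are $\sim T/2$, and a win changes one row of $V^k$ by one ball, so $|\Delta\lambda_k|=O(1/T)$. So the sign of $\lambda_k$ is eventually constant, and $\lambda_k\to\epsilon_k=\pm1$ with $\prod_k\epsilon_k=\lim S=1$. If $\epsilon_k=1$, then $P_k\to I$ and $B_k=(r_iP_k(i,j))_{ij}\to(\frac12,0,0,\frac12)$. If $\epsilon_k=-1$, then $P_k$ tends to the swap matrix and $B_k\to(0,\frac12,\frac12,0)$. Since $\prod\epsilon_k=1$, the number of players of the second kind is even. Finally, the conditional win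 probability of round $n$, $\frac{1+S}2$ with $S$ taken before the round, tends to $1$ as $T_n\to\infty$. So the sum of these probabilities over the first $n$ rounds is $\sim n$, and (T2) gives $W_n/n\to1$ a.s. $\square$

**Step 14.2 (proof of Theorem 1).** It remains to show that the patterns are equally likely from the original start. For $k\in\{1,\dots,L-1\}$, exchange the two symbols at position $k$. This preserves the initial state and the dynamics, hence the law of the process. It swaps the columns of Player $k-1$ and the rows of Player $k$, so it flips exactly $\epsilon_{k-1}$ and $\epsilon_k$. These adjacent flips act transitively on the $2^{L-1}$ sign vectors with product $1$. So all of them have the same probability, and the probabilities sum to $1$: each is $2^{-(L-1)}$. $\square$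

## 15. All patterns occur, and losses grow logarithmically

**Step 15.1 (relabeling to the pattern of repeaters).** This reduces a given pattern to one. Given $\epsilon$ with $\prod\epsilon_k=1$, put $\varsigma_0=1$ and $\varsigma_{k+1}=\epsilon_k\varsigma_k$. This closes up around the circle because $\prod\epsilon_k=1$, and $\epsilon_k=\varsigma_k\varsigma_{k+1}$. Exchange the symbols at all positions with $\varsigma_k=-1$. Condition (1) and the dynamics are preserved ($m_0$ is uniform), and $(-1)^{i+j}$ at Player $k$ is multiplied by $\epsilon_k$. So the pattern becomes $\epsilon\equiv1$, and wrong balls are those of kinds $(0,1)$ and $(1,0)$. A cyclic path changes symbol an even number of times, so each win adds an even number of wrong balls.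

**Step 15.2 (probability of a non-constant winning path).** Wrong balls are added only by non-constant paths. A path from $1$ to $0$ contains a step $1\to0$, so $Q_k(1,0)\le\sum_{l\ne k}P_l(1,0)$, and likewise $Q_k(0,1)\le\sum_{l\ne k}P_l(0,1)$. Let $\nu_T$ be the probability, given $\mathcal G_T$, that the next winning path is not constant. By a union bound over the player at which the symbol changes,
$$\nu_T\le\frac1{1+S}\sum_k\big[P_k(0,1)Q_k(1,0)+P_k(1,0)Q_k(0,1)\big]. \tag{20}$$

**Step 15.3 (proof of Theorem 2(2)).** We show that with positive probability all winning paths are constant. Let $\Pi_i=\prod_kP_k(i,i)$; then $1-\nu_T=(\Pi_0+\Pi_1)/(1+S)>0$. Let $\tilde P$ be the law of the win-time chain in which the constant path $i$ is chosen with probability $\Pi_i/(\Pi_0+\Pi_1)$. The original probability of the constant path $i$ is $\frac{\Pi_i}{1+S}=\frac{\Pi_i}{\Pi_0+\Pi_1}(1-\nu_T)$. Multiplying over a finite number of steps and letting this number tend to infinity,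
$$P(\text{all winning paths constant},\ \cdot\,)=\tilde E\Big[\prod_T(1-\nu_T);\ \cdot\,\Big].$$
Under $\tilde P$ the path $i$ adds balls only to the entries $(i,i)$. So all $P_k(i,i)$ are nondecreasing in time, and the wrong counts are constant. Hence $\Pi_0,\Pi_1$ are bounded below, both constant paths are chosen with conditional probability bounded below, and by (T2) all row counts grow at least linearly, $\tilde P$-a.s. So $P_k(0,1),P_k(1,0)=O(1/T)$, and by Step 15.2 the same holds for $Q_k(1,0),Q_k(0,1)$. With $1+S\ge\Pi_0+\Pi_1$, (20) gives $\nu_T=O(T^{-2})$. So $\sum\nu_T<\infty$ and, as every $\nu_T<1$, $\prod_T(1-\nu_T)>0$, $\tilde P$-a.s. Therefore all winning paths are constant with positive probability under $P$. On this event, up to a null set, row counts grow linearly while wrong counts are constant, so $P_k\to I$ for all $k$: after undoing the relabeling, the limit pattern is $\epsilon$. For the original start this event has $w=2L$, because each player begins with two wrong balls. So $P(w=2L)>0$. $\square$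

**Step 15.4 (finitely many wrong balls).** Work on the event that the limit pattern is $\epsilon$, relabeled to $\epsilon\equiv1$. Let $w_T$ be the total number of wrong balls. By Theorem 2(1), on this event $w_T/T\to0$, row counts are $\sim T/2$, and $S\to1$. We bootstrap from $w_T=o(T)$ to $w_T=O(T^{1/3})$ and then to $O(1)$. Fix $T_0\ge2$ and let $\tau$ be the first $T\ge T_0$ at which some row count is $<T/3$, or $S<0$, or $w_T>\frac T{36L}$. For $T_0\le T<\tau$, (20) gives
$$\nu_T\le\frac9{T^2}\cdot2\Big(\sum_kV^k_{01}\Big)\Big(\sum_kV^k_{10}\Big)\le\frac{9w_T^2}{T^2}.$$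
A win adds at most $L$ wrong balls, so
$$E[w_{T+1}|\mathcal G_T]\le w_T+\frac{9Lw_T^2}{T^2}\le w_T\Big(1+\frac1{4T}\Big)\le w_T\Big(\frac{T+1}T\Big)^{1/3}.$$
The last step holds because $(1+\frac1T)^{1/3}\ge1+\frac1{3T}-\frac1{9T^2}$ and $\frac1{12T}\ge\frac1{9T^2}$ for $T\ge2$. So $w_TT^{-1/3}$ stopped at $\tau$ is a nonnegative supermartingale, hence converges. On $\{\tau=\infty\}$, $w_T=O(T^{1/3})$ and $\sum\nu_T\le9\sum w_T^2/T^2<\infty$ (sums over $T\ge T_0$). By (T2) only finitely many winning paths are non-constant. Letting $T_0$ vary, a.s. $w_T$ is eventually constant, equal to some $w<\infty$.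

**Step 15.5 (number of losses).** Now the win probability is known to first order. Let $V^k_{01}(\infty),V^k_{10}(\infty)$ be the final wrong counts. Then $P_k(0,1)\sim2V^k_{01}(\infty)/T$ and $P_k(1,0)\sim2V^k_{10}(\infty)/T$. Since $1-\lambda_k=P_k(0,1)+P_k(1,0)$, we get $T(1-\lambda_k)\to2(V^k_{01}(\infty)+V^k_{10}(\infty))$, and hence for the product $T(1-S)\to2w$. By Theorem 2(1), $T_n\sim n$, so the conditional loss probability $\frac{1-S}2$ in round $n+1$ is $\sim w/n$. Here $w>0$ because all initial counts are positive. So the sum of these probabilities over the first $n$ rounds diverges like $w\log n$, and by (T2) $(n-W_n)/\log n\to w$ a.s. For the original start each player begins with two wrong balls whatever $\epsilon$ is, and each win adds an even number of them, so $w\in\{2L,2L+2,\dots\}$. That $P(w=2L)>0$ was shown in Step 15.3. This completes the proof of Theorem 2. $\square$
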